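# Definable valuations on dependent fields: from one subgroup of prime index to a valuation ring

## 1. Dependent formulas, valuation rings, power indices

Throughout, $\mathcal L_{\text{Ring}}=(0,1;+,\cdot,-)$ is the language of rings.

**Definition (independence property).** A formula $\varphi(x,\underline y)$ has the independence property (IP) in a theory $\mathfrak T$ if there are a model $\mathfrak M\models\mathfrak T$, elements $a_i\in M$ ($i\in\omega$) and tuples $\underline b_W$ from $M$ ($W\subseteq\omega$) such that $\mathfrak M\models\varphi(a_i,\underline b_W)$ if and only if $i\in W$. A formula without IP in $\mathfrak T$ is dependent (NIP) in $\mathfrak T$. A theory is dependent if all formulas are dependent in it. A field $K$ is dependent if its complete $\mathcal L_{\text{Ring}}$-theory is.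

It is convenient to have a finite version. Let $\varphi(v;\underline y)$ be a formula with $v$ a single variable, and let $v_1,\dots,v_n$ be elements of a model. A trace of $\varphi$ on $v_1,\dots,v_n$ is a set $\{i:\varphi(v_i;\underline b)\}\subseteq\{1,\dots,n\}$, for some parameter tuple $\underline b$. The formula shatters $v_1,\dots,v_n$ if all $2^n$ subsets are traces. If $\varphi$ shatters arbitrarily long finite sequences in models of $\mathfrak T$, then it has IP. Indeed, take new constants $a_i,\underline b_W$. Finitely many of the required sentences mention only $a_0,\dots,a_{n-1}$ and finitely many $\underline b_W$; interpret the $a_i$ as a shattered sequence and $\underline b_W$ as a parameter with trace $W\cap\{0,\dots,n-1\}$. Compactness does the rest.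

*Examples.* In $\operatorname{Th}(\mathbb Z)$ the formula "$x$ divides $y$" has IP: the first $n$ primes are shattered, with $b_W$ the product of the primes in $W$. In $\operatorname{Th}(\mathbb R)$ the formula $\exists z\,(z\ne0\wedge z\cdot z=y-x)$ says $x<y$. It is dependent, since it does not shatter two elements: if $a_0<a_1$, no $b$ satisfies $a_1<b$ and not $a_0<b$.

We use dependence through counting. Suppose a dependent formula $\varphi(v;\underline y)$ shatters no sequence of length $d+1$. The Sauer–Shelah lemma says that on any $v_1,\dots,v_n$ there are at most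
$$\sum_{i\le d}\binom ni\le(n+1)^d\tag{1}$$
traces. (For the last inequality, send a function from $\{1,\dots,d\}$ to $\{1,\dots,n\}\cup\{*\}$ to its image without $*$; every subset of size at most $d$ is reached.) So there are polynomially many traces, not $2^n$. For $x<y$ in $\mathbb R$ we have $d=1$ and exactly $n+1$ traces on $n$ distinct points.

Naming parameters by constants preserves dependence. If all formulas with one variable $x$ are dependent, so are all formulas $\varphi(\underline x,\underline y)$ with a tuple $\underline x$ (Shelah; see Simon, *A Guide to NIP Theories*, Prop. 2.11).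

**Definition (valuation ring).** A valuation ring of a field $K$ is a subring $\mathcal O\subseteq K$ such that for every $x\in K\setminus\{0\}$ we have $x\in\mathcal O$ or $x^{-1}\in\mathcal O$. It is non-trivial if $\mathcal O\ne K$.

Valuation rings correspond to valuations $v$ up to equivalence, by $x\in\mathcal O\iff v(x)\ge0$ (with $v(0)=\infty$). The maximal ideal is $\mathfrak m=\{x:v(x)>0\}$, we have $v(xy)=v(x)+v(y)$, and $v(x+y)\ge\min(v(x),v(y))$ with equality when $v(x)\ne v(y)$. Non-trivial rings correspond to non-trivial valuations. *Example:* $\mathbb C[[t]]\subset\mathbb C((t))$, with $v$ the order of vanishing in $t$.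

**Definition (definable valuation).** $\mathcal O$, or its valuation, is definable if $\mathcal O=\{x\in K: K\models\varphi(x)\}$ for some $\mathcal L_{\text{Ring}}$-formula $\varphi$ with parameters from $K$.

*Example.* In $K=\mathbb C((t))$,
$$\mathbb C[[t]]=\{x\in K:\ 1+tx^2\text{ is a square in }K\}.\tag{2}$$
If $v(x)\ge0$, then $1+tx^2\in1+t\mathbb C[[t]]$ is a square by the binomial series. If $v(x)<0$, then $v(1+tx^2)=1+2v(x)$ is odd, so $1+tx^2$ is not a square.

**Definition (power index).** For a field $L$ and a prime $p$, $(L^\times:(L^\times)^p)$ is the index of the group of $p$-th powers in $L^\times$.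

*Examples.* For $\mathbb C$ all these indices are $1$. For $\mathbb R$ the index is $2$ if $p=2$ and $1$ otherwise. For $\mathbb C((t))$ it is $p$: every unit of $\mathbb C[[t]]$ is a $p$-th power (take a root of the constant term, then the binomial series), so the class of $x$ is given by $v(x)\bmod p$.

## 2. The conjecture, three theorems, and a reduction

Formula (2) recovers a valuation from the group of squares. Suppose we only know that a field is dependent, and that some power subgroup is proper but large. Must there be a definable valuation behind it? In "Definable Valuations on Dependent Fields" (http://www.math.uni-konstanz.de/%7Edupont/Manchester.pdf) this is stated as follows.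

**Conjecture.** Let $K$ be an infinite dependent field with $\sqrt{-1}\in K$. Assume $(L^\times:(L^\times)^p)<\infty$ for all finite extensions $L/K$ and all primes $p$, and that $(L^\times:(L^\times)^p)>1$ for some finite $L/K$ and some prime $p$. Then $K$ admits a non-trivial definable valuation.

The conjecture is true. In fact one pair $(L,p)$ suffices.

**Theorem A.** Let $F$ be an infinite field, possibly with extra structure, whose theory is NIP. Let $G\le F^\times$ be a subgroup of prime index $p$, definable with parameters; if $p=2$ assume that $-1$ is a square in $F$. Then some non-trivial valuation ring of $F$ is definable with parameters.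

**Theorem B (contains the conjecture).** Let $K$ be an infinite dependent field, $L/K$ finite, $p$ prime, $1<(L^\times:(L^\times)^p)<\infty$; if $p=2$ assume $\sqrt{-1}\in L$. Then $K$ admits a non-trivial definable valuation.

**Theorem C.** Let $K$ be an infinite dependent field with $(L^\times:(L^\times)^p)<\infty$ for all finite $L/K$ and all primes $p$. Then $K$ admits a non-trivial definable valuation if and only if $K$ is neither algebraically closed nor real closed.

**Theorem A implies Theorem B.** The purpose of this step is to replace the group of $p$-th powers in $L$ by a subgroup of prime index, and to bring the valuation back down to $K$. After a choice of basis, $L$ is definable in $K$ on some $K^n$, so a formula with IP in $\operatorname{Th}(L)$ would give a formula with a tuple $\underline x$ and IP in $\operatorname{Th}(K)$. By the fact on tuples this is impossible, so $L$ is dependent. The group $L^\times/(L^\times)^p$ is a finite non-zero $\mathbb F_p$-vector space; a hyperplane in it gives a subgroup $G\supseteq(L^\times)^p$ of index $p$. It is a finite union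 of cosets of $(L^\times)^p$, hence definable. Theorem A gives a definable valuation ring $\mathcal O\ne L$ of $L$. Then $\mathcal O\cap K$ is a valuation ring of $K$, definable in $K$. If $K\subseteq\mathcal O$, then $\mathcal O=L$, because $\mathcal O$ is integrally closed and $L/K$ is algebraic; this is a contradiction. So $\mathcal O\cap K\ne K$. $\square$

Sections 4–11 prove Theorem A, and Section 12 completes Theorem C.

## 3. $\mathbb C$, $\mathbb R$ and $\mathbb C((t))$ by hand

**Proposition 1.** An algebraically closed or real closed field has no non-trivial definable valuation ring.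

**Proof.** Let $\mathcal O\ne K$ be a valuation ring of $K$.

Suppose $K$ is algebraically closed. Definable subsets of $K$ are finite or cofinite. Every non-zero element of $K$ is in $\mathcal O$ or is the inverse of an element of $\mathcal O$, so $\mathcal O$ is infinite. For $x\notin\mathcal O$ the coset $x+\mathcal O$ is disjoint from $\mathcal O$, so the complement is infinite too. Hence $\mathcal O$ is not definable.

Suppose $K$ is real closed and $\mathcal O$ is definable. Then $\mathcal O$ is a finite union of points and intervals. If it is unbounded above, it contains some $(c,\infty)$; every element of $K$ is a difference of two elements of $(c,\infty)$, so $\mathcal O=K$, a contradiction. If it is bounded above, let $s=\sup\mathcal O\in K$ and pick $o\in\mathcal O$ with $o>s-1$. Then $o+1\in\mathcal O$ and $o+1>s$, a contradiction. $\square$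

So the hypothesis that some index exceeds $1$ excludes $\mathbb C$. Moreover, the condition on $-1$ in Theorems A and B cannot be dropped for $p=2$: $\mathbb R$ is infinite and dependent, $(\mathbb R^\times:(\mathbb R^\times)^2)=2$, and $\mathbb R$ has no non-trivial definable valuation.

Now let $F=\mathbb C((t))$, let $G$ be the group of squares and $\mathcal O=\mathbb C[[t]]$. Here is a second way to find $\mathcal O$, which uses only cosets of $G$ and a finite set. Recall that $xG=x'G$ if and only if $v(x)$ and $v(x')$ have the same parity. Let $C=\{0,1,t,1+t\}$ and let $V$ be the set of $x$ such that all $x+c$ ($c\in C$) are non-zero and lie in one coset of $G$.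

* If $v(x)<0$, then $v(x+c)=v(x)$ for all $c$, so $x\in V$.
* If $v(x)=0$ and the constant term of $x$ is not $-1$, all $v(x+c)$ are $0$, so $x\in V$.
* If $x$ has constant term $-1$, then $v(x)=0$, while $x+1$ and $x+1+t$ have values at least $1$ and differ by $t$, so one of them has value exactly $1$. So $x\notin V$.
* If $v(x)\ge1$, then $v(x+1)=0$, while one of $x,x+t$ has value exactly $1$. So $x\notin V$.

Hence $F\setminus V=t\mathcal O\cup(-1+t\mathcal O)$. Its additive stabilizer $E=\{a:a+V=V\}$ is $t\mathcal O$: an element $a$ outside $t\mathcal O$ would have to exchange the two cosets, which forces $a\in-1+t\mathcal O$ and $a\in1+t\mathcal O$. So $E$ is a definable additive subgroup, and $\{r:rE\subseteq E\}=\mathcal O$. Section 9 does this in general.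

## 4. Infinitesimals relative to a subfield, and the multiplier that leaves it

How can one see a valuation from $G$ alone? In the example, $1+\mathfrak m\subseteq G$, so one is led to look for elements $z$ such that $1+\theta z\in G$ for many $\theta$. Inside a single field this fails at once: if $z\ne0$, then $1+\theta z$ takes every value as $\theta$ runs over $F$. So take an elementary pair $k\prec\mathbb K$ and consider
$$I_0=\{z\in\mathbb K:\ 1+\theta z\in G\ \text{ for all }\theta\in k\}.$$

**Example.** Let $F=\mathbb C((t))\preceq k\prec\mathbb K$, let $G$ be the squares, let $v$ be the valuation given by (2), and put $\Gamma_k=v(k^\times)$. Suppose $\mathbb K^\times$ has an element of value above all of $\Gamma_k$ (by compactness this is so for suitable $\mathbb K$). By elementarity $1+\mathfrak m_v\subseteq G$ and $t\notin G$. I claim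
$$I_0=\{0\}\cup\{z: v(z)>\gamma\ \ \forall\gamma\in\Gamma_k\}.$$
If $v(z)>\Gamma_k$ then $\theta z\in\mathfrak m_v$ for $\theta\in k$, so $z\in I_0$. Conversely, let $z\ne0$ and $v(z)\le v(\theta_0)$ with $\theta_0\in k^\times$. Put $\theta=1/(t^2\theta_0)$. Then $v(\theta z)<0$ and $v(t\theta z)<0$, so $1+\theta z\in\theta zG$ and $1+t\theta z\in t\theta zG$. These cosets differ, so $1+\theta z$ or $1+t\theta z$ is not in $G$.

It follows that $\{r: rI_0\subseteq I_0\}$ is the ring $R_0=\{0\}\cup\{r: v(r)\ge\gamma\text{ for some }\gamma\in\Gamma_k\}$. The elements of $R_0$ clearly preserve $I_0$. If $v(r)<\Gamma_k$, then $1/r\in I_0$ but $r\cdot\frac1r=1\notin I_0$. So $R_0$ is a valuation ring with maximal ideal $I_0$.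

But $R_0$ is not definable in $\mathbb K$. In $\mathbb C((t))$ every non-empty definable set of non-zero elements whose values are bounded below has an element of least value. For each formula this is a first-order statement, so it holds in $\mathbb K$. The values of $R_0\setminus\{0\}$ are bounded below, since $R_0\ne\mathbb K$; and there is no least one, because $t^{-1}\in k\subseteq R_0$.

So the plan is: first find a ring $R$ from infinitesimals, then replace it by a definable ring. The first obstacle appears already when one asks whether $I_0$ is closed under addition. Only the multiplicative structure of $G$ is available, so one writes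
$$1+\theta(w+z)=(1+\theta w)\Big(1+\frac{\theta}{1+\theta w}\,z\Big).$$
The first factor is in $G$. The second would be, if $\theta/(1+\theta w)$ were in $k$. But for $\theta\neq0$ and $0\ne w\in I_0$ it is not: otherwise $w\in k$, and $I_0\cap k=\{0\}$ because $1+\theta w$ takes every value in $k$. The hypothesis on $z$ says nothing about multipliers outside $k$, and this is where the attempt stops. It is not even clear that $I_0\neq\{0\}$ for some pair.

The way past this point is to count. Replace "all $\theta$" by "almost all $\theta$" for a measure invariant under $x\mapsto ax+b$. If additivity failed with positive measure, then by invariance it would fail at every scale. One could then build, step by step inside $k$, exponentially many elements told apart by $n$ translates of cosets of $G$, against (1).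

## 5. Affine-invariant measures and a pair $k\prec\mathbb K$

From here to the end of Section 11, $F,G,p$ are as in Theorem A, and the parameters defining $G$ are named. Put $A=F^\times/G$, so $|A|=p$. Write $t\sim t'$ if $t,t'\ne0$ and $tG=t'G$; write $t\not\sim t'$ if $t,t'\ne0$ and $tG\ne t'G$. If one of the two is $0$, neither relation holds. We use the same notation in elementary extensions of $F$, where $G$ still has index $p$ and its cosets have representatives in $F$. Two formulas matter:
$$\Phi(v;x,g):\ g\ne0\wedge v+x\in gG,\qquad\qquad\psi(v;y):\ 1+vy\in G.$$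
Let $\mathsf d$ be an exponent as in (1) for $\Phi$.

**Step 1: a measure on $F$.** We want a notion of "almost all" that does not see the affine structure. The group $\mathrm{Aff}(F)=F\rtimes F^\times$ of maps $x\mapsto ax+b$ is solvable, hence amenable as a discrete group (von Neumann): it carries a left-invariant finitely additive probability measure $m$ on all its subsets. (On $(\mathbb Z,+)$, for instance, such a measure gives the even numbers measure $1/2$.) Put $\lambda_0(X)=m\{g:g(0)\in X\}$. Since $\{g:g(0)\in hX\}=h\{g:g(0)\in X\}$, $\lambda_0$ is a finitely additive probability measure on all subsets of $F$, invariant under all $x\mapsto ax+b$, $a\ne0$. All points have the same measure and $F$ is infinite, so finite sets are null. Multiplication permutes the cosets of $G$ transitively, so $\lambda_0(gG)=1/p$. Bounded functions on $F$ can be integrated.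

We use averaging several times, in this form.

**(M0)** Let $\mu$ be a finitely additive probability measure on a Boolean algebra of sets, let $X_1,\dots,X_s$ and $T$ be in the algebra, $\mu(T)=1$. Then some point of $T$ lies in at least $\sum_i\mu(X_i)$ of the $X_i$. *Proof.* On each atom of the finite algebra generated by the $X_i$ and $T$ the number of $X_i$ containing a point is constant. The mean of these numbers, weighted by the measures of the atoms, is $\sum\mu(X_i)$, and only atoms inside $T$ have positive weight. $\square$

**Step 2: small shifts preserve cosets almost everywhere.** This step will give non-zero infinitesimals.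

**Lemma 2.** For $\kappa\in F$: $x+\kappa\sim x$ for $\lambda_0$-almost all $x\in F$.

**Proof.** Let $\varepsilon_0=\lambda_0\{x:x+1\not\sim x\}$. For $\kappa\ne\kappa'$ substitute $x=(\kappa-\kappa')u-\kappa'$. Then $x+\kappa=(\kappa-\kappa')(u+1)$ and $x+\kappa'=(\kappa-\kappa')u$, so
$$\lambda_0\{x:x+\kappa\not\sim x+\kappa'\}=\varepsilon_0 .$$
Since finite sets are null, it suffices to show $\varepsilon_0=0$.

Suppose $\varepsilon_0>0$. Let $\kappa_1,\dots,\kappa_n\in F$ be distinct, $n\geq 2$. Say that $x$ separates $\{i,i'\}$ if $x+\kappa_i\not\sim x+\kappa_{i'}$. By (M0), for any set $\Pi$ of pairs some $x\notin\{-\kappa_1,\dots,-\kappa_n\}$ separates at least $\varepsilon_0|\Pi|$ of them. Start with all pairs (at most $n^2$), and at each turn apply this to the pairs not yet separated. After $N=\lceil2\ln n/\varepsilon_0\rceil+1$ turns at most $(1-\varepsilon_0)^Nn^2\le e^{-\varepsilon_0N}n^2<1$ pairs remain, that is, none. So there are $x_1,\dots,x_N$ such that the $n$ rows $\big((x_j+\kappa_i)G\big)_{j\le N}$ are distinct. A row is determined by the $p$ sets $\{j:x_j+\kappa_i\in gG\}$,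 $gG\in A$, which are traces of $\Phi$ on $x_1,\dots,x_N$. Hence $n\le(N+1)^{\mathsf dp}$ by (1). This is false for large $n$, since $N=O(\log n)$. $\square$

By Lemma 2 any finitely many conditions $x+\kappa\sim x$ ($\kappa\in F$) have a common solution in $F$. By compactness there are $F'\succ F$ and $x\in F'$ with $x+\kappa\sim x$ for all $\kappa\in F$. In particular $x\ne0$, and $y=1/x$ satisfies
$$1+\kappa y=\frac{x+\kappa}{x}\in G\qquad\text{for all }\kappa\in F.\tag{3}$$

**Step 3: ultrapowers.** We pass to ultrapowers so that sets of measure zero can be avoided countably many at a time. Let $U$ be a non-principal ultrafilter on $\omega$, $k=F^\omega/U$ and $\mathbb K=F'^\omega/U$. By Łoś's theorem $k\prec\mathbb K$ and $F\prec\mathbb K$ (diagonally).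

**Definition (internal set).** $X\subseteq k^n$ is internal if $X=\prod_UX_i$ for some $X_i\subseteq F^n$, that is, $[x_i]\in X\iff\{i:x_i\in X_i\}\in U$.

*Example.* A singleton $\{[a_i]\}$ is $\prod_U\{a_i\}$, and $G\cap k=\prod_UG(F)$. More generally, for $b=[b_i]$ from $\mathbb K$ and a formula $\varphi$, Łoś's theorem gives $\{\theta\in k^n:\mathbb K\models\varphi(\theta,b)\}=\prod_U\{t\in F^n:F'\models\varphi(t,b_i)\}$. So all sets cut out on $k^n$ by formulas over $\mathbb K$ are internal.

The sequence $(X_i)$ is determined by $X$ up to equality for $U$-almost all $i$: if $X_i\setminus X_i'\ne\emptyset$ for $U$-many $i$, elements chosen there give a point of $\prod_UX_i\setminus\prod_UX_i'$. Boolean operations are computed coordinatewise. So the following are well-defined finitely additive probability measures on internal sets. For internal $X\subseteq k$ put $\lambda(X)=\lim_U\lambda_0(X_i)$. For internal $Z\subseteq k^2$ write $Z_a=\{c:(c,a)\in Z\}$ and put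
$$\lambda_\Delta(Z)=\lambda\{\theta:(\theta,\theta)\in Z\},\qquad\lambda_2(Z)=\lim_U\int_F\lambda_0\big((Z_i)_a\big)\,d\lambda_0(a).$$
"Almost all" (a.a.) refers to these measures. We need the following properties.

* (M1) $\lambda$ is invariant under $x\mapsto ax+b$ ($a\in k^\times$, $b\in k$), finite sets are null, and $\lambda(gG\cap k)=1/p$: all hold coordinatewise. Both $\lambda_\Delta,\lambda_2$ are invariant under $(c,a)\mapsto(mc,ma)$, $m\in k^\times$. For $\lambda_\Delta$ this is invariance of $\lambda$. For $\lambda_2$, coordinatewise, $(mZ)_a=mZ_{a/m}$, so $\lambda_0((mZ)_a)=\lambda_0(Z_{a/m})$, and the integral over $a$ is invariant under $a\mapsto a/m$.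
* (M2) If $X\subseteq k$ is internal with $\lambda(X)=1$, then $X\times k$ has measure $1$ for $\lambda_\Delta$ and $\lambda_2$: its diagonal and all its fibers over $a$ are $X$.
* (M3) If $Z^1,\dots,Z^r\subseteq k^2$ are internal with $\lambda_2(Z^j)=0$, and $Y\subseteq k$ is internal with $\lambda(Y)=1$, there is $a\in Y$ with $\lambda(Z^j_a)=0$ for all $j$.

*Proof of (M3).* Let $X^j_n=\prod_U\{a\in F:\lambda_0((Z^j_i)_a)<1/n\}$. By Markov's inequality the complement has measure at most $n\lambda_2(Z^j)=0$, so $\lambda(X^j_n)=1$. Any finitely many of the sets $Y,X^j_n$ therefore meet. A countable family of internal sets with this property has a common point ($\aleph_1$-saturation): taking finite intersections we may assume a decreasing sequence $X^1\supseteq X^2\supseteq\cdots$ of non-empty internal sets, with $X^n_i\supseteq X^{n+1}_i$ for all $i$. For each $i$ let $n(i)$ be the largest $n\le i$ with $X^n_i\ne\emptyset$, if there is one with $n\geq 1$, and choose $a_i\in X^{n(i)}_i$. For each $n$ the set $\{i\ge n:X^n_i\ne\emptyset\}$ is in $U$, and on it $a_i\in X^n_i$; so $[a_i]\in X^n$.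 Now let $a=[a_i]$ be a common point of $Y$ and all $X^j_n$. Then $Z^j_a=\prod_U(Z^j_i)_{a_i}$ has $\lambda(Z^j_a)\le1/n$ for all $n$. $\square$

## 6. The main lemma: additivity by counting

Let
$$I=\{z\in\mathbb K:\ 1+\theta z\in G\ \text{ for a.a. }\theta\in k\}.$$
By scaling invariance, $kI\subseteq I$. Since $\lambda\{\theta:1+\theta\in G\}=1/p<1$, we have $1\notin I$, hence $I\cap k=\{0\}$. By (3) and Łoś's theorem the constant sequence $y$ satisfies $1+\kappa y\in G$ for all $\kappa\in k$, so $I\ne0$.

**Lemma 3 (main lemma).** Let $z\in I$, $w\in\mathbb K$, $\mu\in\{\lambda_\Delta,\lambda_2\}$. Then $1+cz+aw\sim1+aw$ for $\mu$-almost all $(c,a)$.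

**Proof.**

**Step 1: vanishing is negligible.** This reduces the lemma to a statement about $\not\sim$. Let $m\in k^\times$. The set $\{(c,a):m+aw=0\}$ is null, since at most one $a$ occurs. So the case $z=0$ is clear. Let $z\ne0$. Then $\{(c,a):m+cz+aw=0\}$ is null: for $\lambda_\Delta$, at most one $\theta$ satisfies $\theta(z+w)=-m$; for $\lambda_2$, in $U$-almost all coordinates every fiber over $a$ has at most one element. Let
$$\mathrm{Bad}=\{(c,a):1+cz+aw\not\sim1+aw\},\qquad\rho=\mu(\mathrm{Bad}).$$
It suffices to show $\rho=0$. Suppose $\rho>0$.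

**Step 2: what is to be built.** We construct $y_j,t_j\in k$ ($j\ge1$) and $S_j\subseteq\mathcal P([j])$, where $[j]=\{1,\dots,j\}$. With $m_W=1+\sum_{i\in W}y_i$ they satisfy:

1. $m_W\ne0$ for all $W\subseteq[j]$;
2. for $i\le j$ and $W\subseteq[j]$: $m_W+t_i\sim m_{W\cap[i]}+t_i$ (in particular both are non-zero);
3. $|S_j|\ge(1+\rho)^j$, and for distinct $W\in S_j$ the rows $\big((m_W+t_i)G\big)_{i\le j}$ are distinct.

Condition 2 says that test $i$ is blind to the later summands $y_{i+1},y_{i+2},\dots$; condition 3 is the exponential growth. Start with $S_0=\{\emptyset\}$.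

**Step 3: one stage.** This step finds $(y_j,t_j)$ from the earlier data. For $\mu$-a.a. $(c,a)$ the following hold for all $W\subseteq[j-1]$ and $i<j$:

* $m_W+cz\sim m_W$ and $(m_W+t_i)+cz\sim m_W+t_i$. Indeed for $m\in k^\times$ we have $m+cz=m(1+c\cdot\frac zm)$ with $\frac zm\in I$, so $m+cz\in mG$ for a.a. $c$; use (M2).
* $m_W+aw\ne0$ and $m_W+cz+aw\ne0$, by Step 1.

Call $W\subseteq[j-1]$ active for $(c,a)$ if $m_W+cz+aw\not\sim m_W+aw$. Dividing by $m_W$, this means $(c,a)\in m_W\cdot\mathrm{Bad}$, a set of measure $\rho$ by (M1). This is the point where scale invariance is used. By (M0) some $(c,a)$ satisfies all the conditions in the list, and at least $\rho|S_{j-1}|$ of the $W\in S_{j-1}$ are active for it. Fix this $(c,a)$. The conditions in the list, and the activity of these $W$, are finitely many first-order conditions on $(z,w)$ with parameters in $k$. As $k\prec\mathbb K$, they hold for some $(z_j,w_j)\in k^2$ in place of $(z,w)$. Put $y_j=cz_j$, $t_j=aw_j$ and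
$$S_j=S_{j-1}\cup\{W\cup\{j\}:W\in S_{j-1}\text{ one of these active sets}\}.$$

**Step 4: the conditions hold at stage $j$.** Condition 1: $m_{W\cup\{j\}}=m_W+y_j\sim m_W$ for $W\subseteq[j-1]$. Condition 2 for $i<j$: it is inherited if $j\notin W$; if $j\in W$, then $m_W+t_i=(m_{W\setminus\{j\}}+t_i)+y_j\sim m_{W\setminus\{j\}}+t_i\sim m_{W\cap[i]}+t_i$. For $i=j$ it only claims that $m_W+t_j\ne0$, which was ensured by the second bullet. Condition 3: $|S_j|\ge(1+\rho)|S_{j-1}|$. Let $W\ne W'$ be in $S_j$. By condition 2 their rows on tests $i<j$ are those of $W\cap[j-1]$ and $W'\cap[j-1]$, which lie in $S_{j-1}$. If these sets differ, so do the rows. Otherwise $\{W,W'\}=\{V,V\cup\{j\}\}$ with $V$ active, and test $j$ separates them, since $m_V+y_j+t_j\not\sim m_V+t_j$.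

**Step 5: the contradiction.** The row of $W\in S_n$ is determined by the $p$ traces $\{i:t_i+m_W\in gG\}$ of $\Phi$ on $t_1,\dots,t_n$. By (1), $(1+\rho)^n\le|S_n|\le(n+1)^{\mathsf dp}$, which is false for large $n$. $\square$

**Lemma 4.** (a) $I$ is a $k$-subspace of $\mathbb K$. (b) If $z\in I$ and $w\in\mathbb K$, then $1+\theta(w+z)\sim1+\theta w$ for a.a. $\theta\in k$. (c) If $z_1,\dots,z_r\in I$, $u\in\mathbb K$ and $S\subseteq k$ is finite, there is $a\in k\setminus S$ with $1+au\ne0$ and $z_i/(1+au)\in I$ for all $i$.

**Proof.** (b) is Lemma 3 for $\lambda_\Delta$. For (a), apply (b) with $w\in I$: then $1+\theta(w+z)\sim1+\theta w\in G$ for a.a. $\theta$. For (c), use Lemma 3 for $\lambda_2$, with $w=u$ and $z=z_i$, and (M3) with $Y=\{a\in k\setminus S:1+au\ne0\}$. There is $a\in Y$ such that for each $i$, $1+au+cz_i\sim1+au$ for a.a. $c$. Dividing, $1+c\,\frac{z_i}{1+au}\in G$ for a.a. $c$. $\square$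

Part (c) is a weak form of what failed in Section 4: it handles the multiplier $1/(1+au)$, not for a given $a$, but for a suitable one.

The next step removes "almost".

**Lemma 5.** $1+I\subseteq G$. Hence $I=\{z\in\mathbb K:1+\theta z\in G\text{ for all }\theta\in k\}$.

**Proof.** Let $z\in I$; $1+z\ne0$ as $-1\notin I$. Put $z'=z/(1+z)$. Then
$$1+\theta z'=\frac{1+(1+\theta)z}{1+z},$$
so by translation invariance $1+\theta z'$ has class $\tau:=((1+z)G)^{-1}$ for a.a. $\theta$. Suppose $\tau\ne1$. Fix $c\in k\setminus\{0,-1\}$.

We choose inductively $y_1,y_2,\ldots\in k$ such that for all $j$ and all $b_i\in\{0,1,c,1+c\}$ the element $1+\sum_{i\le j}b_iy_i$ is non-zero with class $\tau^{\#\{i\le j:b_i\ne0\}}$. For given $m\in k^\times$ and $b\in\{1,c,1+c\}$ (so $b\ne0$), scaling invariance shows that $m+b\theta z'=m(1+\frac bm\theta z')$ has class $\tau\cdot mG$ for a.a. $\theta$. At stage $j$ choose one $\theta$ that works for all three $b$ and all the finitely many $m=1+\sum_{i<j}b_iy_i$. As $k\prec\mathbb K$, we may replace $z'$ by some $z_j'\in k$ with the same finitely many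 properties. Put $y_j=\theta z_j'$.

For $W\subseteq[n]$ let $x_W=1+\sum_{i\in W}y_i$, and let $v_j=cy_j$. In $x_W+v_j$ the coefficient of $y_j$ is $1+c$ if $j\in W$, and $c$ if $j\notin W$. So its class is $\tau^{|W|}$ if $j\in W$, and $\tau^{|W|+1}\ne\tau^{|W|}$ if $j\notin W$. With $g$ of class $\tau^{|W|}$, $\Phi(v_j;x_W,g)$ holds if and only if $j\in W$. So $\Phi$ shatters $v_1,\dots,v_n$ for every $n$, a contradiction. The last claim follows as $kI\subseteq I$. $\square$

## 7. Localizations inside a field

Let $R$ be a subring of a field $\mathbb K$. We localize inside $\mathbb K$: for an $R$-submodule $J\subseteq\mathbb K$ and a multiplicative set $S\subseteq R\setminus\{0\}$, $S^{-1}J=\{x/s:x\in J,s\in S\}$, and $J_{\mathfrak M}=(R\setminus\mathfrak M)^{-1}J$. *Example:* $R=\mathbb Z_{(2)}\cap\mathbb Z_{(3)}\subset\mathbb Q$ has the maximal ideals $2R,3R$, its localizations are $\mathbb Z_{(2)}$ and $\mathbb Z_{(3)}$, its Jacobson radical is $6R$, and $3\in R$ is $1$ modulo $2R$ and $0$ modulo $3R$. The ring we shall find has this shape.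

* (L1) $J=\bigcap_{\mathfrak M}J_{\mathfrak M}$ over the maximal ideals of $R$: if $x$ lies in all $J_{\mathfrak M}$, the ideal $\{r\in R:rx\in J\}$ lies in no $\mathfrak M$, so it contains $1$.
* (L2) $S^{-1}(J_1\cap\dots\cap J_n)=\bigcap_iS^{-1}J_i$: if $s_ix\in J_i$ for all $i$, then $s_1\cdots s_nx\in\bigcap J_i$.
* (L3) If $J$ is a radical ideal of $R$, then $S^{-1}J$ is a radical ideal of $S^{-1}R$: if $(r/s)^n\in S^{-1}J$, then $s'r^n\in J$ for some $s'\in S$, so $(s'r)^n\in J$ and $s'r\in J$.
* (L4) A proper radical ideal $J$ of a valuation ring $O$ is prime: if $xy\in J$ and, say, $y\in xO$, then $y^2\in xyO\subseteq J$, so $y\in J$.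
* (L5) The overrings in $\mathbb K$ of a valuation ring $O$ of $\mathbb K$ are valuation rings and form a chain: let $b\in B\setminus B'$ and $0\ne b'\in B'$. If $b/b'\in O$ then $b\in B'$, a contradiction. So $b'/b\in O$ and $b'\in B$.
* (L6) If $O\subseteq O'$ are valuation rings of $\mathbb K$ with maximal ideals $\mathfrak m,\mathfrak m'$, then $\mathfrak m'\subseteq\mathfrak m$: for $0\ne x\in\mathfrak m'$ we have $x^{-1}\notin O'\supseteq O$.
* (L7) If $\mathfrak p$ is a prime of a valuation ring $O$, then $\mathfrak pO_{\mathfrak p}=\mathfrak p$: let $x\in\mathfrak p$, $s\in O\setminus\mathfrak p$. If $x/s\notin O$ then $s\in xO\subseteq\mathfrak p$, a contradiction. So $x/s\in O$, and $s\cdot(x/s)\in\mathfrak p$ gives $x/s\in\mathfrak p$.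
* (L8) If $\mathfrak M$ is a maximal ideal of $R$ and $R_{\mathfrak M}=\mathbb K$, then $R=\mathbb K$: the maximal ideal $\mathfrak MR_{\mathfrak M}$ of the field $\mathbb K$ is $0$, so $\mathfrak M=0$, $R$ is a field and $R=R_{\mathfrak M}=\mathbb K$.

## 8. The ring $R=\{r\in\mathbb K:rI\subseteq I\}$

$R$ is a ring containing $k$, and $I$ is an $R$-module. $R\ne\mathbb K$: if $0\ne z\in I$, then $z^{-1}z=1\notin I$. For $j\in I$ we have
$$(1+j)^{-1}\in R,\tag{4}$$
because for $i\in I$, $\theta\in k$ we have $1+\theta\frac i{1+j}=\frac{1+(j+\theta i)}{1+j}\in G$ by Lemma 5, so $\frac{i}{1+j}\in I$.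

The next two lemmas show that $R$ is large: it contains $(w-a)^{-1}$ for all but boundedly many $a\in k$. The first expresses dependence for the subspace $I$.

**Lemma 6.** There is $D\ge1$ such that for all $c_0,\dots,c_D\in\mathbb K$ some $i$ satisfies
$$\{x\in\mathbb K:c_jx\in I\ \ \forall j\ne i\}\subseteq\{x\in\mathbb K:c_ix\in I\}.$$

**Proof.** Otherwise, for arbitrarily large $n$ there are $c_i,x_i$ ($1\le i\le n$) with $c_ix_j\in I\iff i\ne j$. For $W\subseteq[n]$ let $X_W=\sum_{j\in W}x_j$. If $i\notin W$, then $c_iX_W\in I$, so $1+\theta c_iX_W\in G$ for all $\theta\in k$. If $i\in W$, then $c_iX_W\in c_ix_i+I$, so $1+\theta c_iX_W\sim1+\theta c_ix_i$ for a.a. $\theta$, by Lemma 4(b). As $c_ix_i\notin I$, the set of $\theta$ with $0\ne1+\theta c_ix_i\notin G$ has positive measure. Choose $\theta_i$ in this set such that the preceding relation holds for all of the finitely many $W\ni i$. Then $1+(\theta_ic_i)X_W\in G\iff i\notin W$. So $\psi$ shatters $\theta_1c_1,\dots,\theta_nc_n$, which is impossible for large $n$. $\square$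

**Lemma 7.** For $w\in\mathbb K$, all but at most $D+2$ elements $a\in k$ satisfy $w\ne a$ and $(w-a)^{-1}\in R$.

**Proof.** For $w=0$ this is clear as $k\subseteq R$. Let $w\ne0$ and $u=1/w$. For $b\in k$ with $1+bu\ne0$ let $\eta_b=(1+bu)^{-1}$. Let $Y_m=\{x\in\mathbb K:xu^i\in I\text{ for }0\le i\le m\}$, a $k$-space. The $Y_m$ decrease with $m$, and $Y_0=I$. We want $\eta_bY_0\subseteq Y_0$ for most $b$; we first get $\eta_bY_{D-1}\subseteq Y_{D-1}$ and then descend.

**Step 1: all but at most $D$ of the $b\in k^\times$ with $1+bu\ne0$ satisfy $\eta_bY_{D-1}\subseteq Y_{D-1}$.** This step uses Lemma 6. Let $b_0,\dots,b_D\in k^\times$ be distinct with $1+b_iu\ne0$; we show that one of them satisfies the inclusion. The polynomials $P_i=\prod_{j\ne i}(1+b_jX)$, $0\le i\le D$, form a basis of the space of polynomials over $k$ of degree at most $D$: at $-1/b_i$ only $P_i$ is non-zero. Choose $i$ as in Lemma 6 for $c_j=P_j(u)$. For $j\ne i$ write $P_j=(1+b_iX)Q_j$ with $\deg Q_j\le D-1$. If $x\in Y_{D-1}$ and $x'=\eta_{b_i}x$, then $P_j(u)x'=Q_j(u)x\in I$ for $j\ne i$; hence $P_i(u)x'\in I$.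 By the basis property $u^mx'\in I$ for all $m\le D$. So $x'\in Y_D\subseteq Y_{D-1}$.

**Step 2: if $m\ge1$, $b\in k^\times$, $1+bu\ne0$ and $\eta_bY_m\subseteq Y_m$, then $\eta_bY_{m-1}\subseteq Y_{m-1}$.** This is the descent, and it uses Lemma 4(c). Let $x\in Y_{m-1}$. Apply Lemma 4(c) to $x,xu,\dots,xu^{m-1}\in I$: there is $a\in k\setminus\{0\}$ with $1+au\ne0$ and $\eta_axu^i\in I$ for $i\le m-1$. So $y=\eta_ax\in Y_{m-1}$. From $(1+au)y=x$ we get $uy=(x-y)/a\in Y_{m-1}$; hence $y\in Y_m$. Since $1+au=\frac ab(1+bu)+(1-\frac ab)$,
$$\eta_bx=\eta_b(1+au)y=\tfrac ab\,y+\big(1-\tfrac ab\big)\eta_by\in Y_m\subseteq Y_{m-1}.$$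

**Step 3: conclusion.** Descending from $D-1$ to $0$ we get $\eta_bI\subseteq I$, that is $\eta_b\in R$, for all but at most $D$ of the $b\in k^\times$ with $b\ne-w$. As $\eta_b=\frac w{w+b}=1-\frac b{w+b}$ and $b\in k^\times$, also $(w+b)^{-1}\in R$. Put $a=-b$. The exceptions are $a=0$, possibly $a=w$, and at most $D$ others. $\square$

**Proposition 8.** $R$ has finitely many maximal ideals $\mathfrak M_1,\dots,\mathfrak M_q$ ($q\ge1$). The rings $O_l=R_{\mathfrak M_l}$ are pairwise incomparable valuation rings $\ne\mathbb K$ of $\mathbb K$, $R=\bigcap_lO_l$, and $I=\bigcap_l\mathfrak M_l=\mathrm{Jac}(R)$. In particular $1+\mathrm{Jac}(R)\subseteq G$.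

**Proof.**

**Step 1: the localizations are valuation rings.** Let $\mathfrak M$ be a maximal ideal and $w\in\mathbb K^\times$. By Lemma 7 there is $a\in k$ with $s=(w-a)^{-1}\in R$. If $s\notin\mathfrak M$, then $w=a+1/s\in R_{\mathfrak M}$. If $s\in\mathfrak M$, then $1+as\notin\mathfrak M$ and $1/w=s/(1+as)\in R_{\mathfrak M}$. So $R_{\mathfrak M}$ is a valuation ring, and $R_{\mathfrak M}\ne\mathbb K$ by (L8), as $R\ne\mathbb K$.

**Step 2: finiteness and position of the $O_l$.** Given distinct maximal ideals $\mathfrak M_0,\dots,\mathfrak M_n$ and distinct $a_i\in k$, the Chinese remainder theorem gives $w\in R$ with $w\equiv a_i\bmod\mathfrak M_i$. Each $w-a_i$ is $0$ or a non-unit of $R$, so $n+1\le D+2$ by Lemma 7. By (L1), $R=\bigcap O_l$. Let $v_l$ be the valuation and $\mathfrak m_l$ the maximal ideal of $O_l$; then $\mathfrak m_l\cap R=\mathfrak M_l$. If $O_l\subseteq O_m$, the elements of $R\setminus\mathfrak M_l$ are units of $O_m$, so $\mathfrak M_m\subseteq\mathfrak M_l$ and $l=m$. Finally $\bigcap\mathfrak m_l\subseteq\bigcap O_l=R$, so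
$$\bigcap_l\mathfrak m_l=\bigcap_l\mathfrak M_l=\mathrm{Jac}(R).\tag{5}$$

**Step 3: $I\subseteq\mathrm{Jac}(R)$.** By (5) it suffices to show $v_l(z)>0$ for $0\ne z\in I$ and all $l$. Suppose $v_l(z)\le0$. Then $z^{-1}\in O_l$, say $z^{-1}=a/s$ with $a\in R$, $s\in R\setminus\mathfrak M_l$, so $s=az\in I$. Choose $s'\in R$ with $ss'\equiv1\bmod\mathfrak M_l$. Then $j=-ss'\in I$ and $1+j\in\mathfrak M_l$ is a non-unit, contradicting (4). So $I$ is an ideal of $R$ contained in $\mathrm{Jac}(R)$.

**Step 4: if $z\in R$ and $z^2\in I$, then $z\in I$.** This step makes $I$ a radical ideal. Since $z^2\in\mathrm{Jac}(R)$, also $z\in\mathrm{Jac}(R)$, so $1+\kappa z\in R^\times$ for $\kappa\in k$. Now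
$$(1+\theta z)(1+\theta'z)=\big(1+(\theta+\theta')z\big)\Big(1+\frac{\theta\theta'z^2}{1+(\theta+\theta')z}\Big),$$
and the last factor is in $1+I\subseteq G$. So $\theta\mapsto(1+\theta z)G$ is a homomorphism $(k,+)\to A$. The same applies to $cz$ for $c\in k^\times$. Hence $N_{cz}:=\{\theta\in k:1+\theta cz\in G\}=c^{-1}N_z$ is a subgroup of $(k,+)$ of index at most $p$.

Suppose $n\ge2$ and none of $N_{c_1z},\dots,N_{c_nz}$ contains the intersection of the others. Pick $\theta_i\in\bigcap_{j\ne i}N_{c_jz}\setminus N_{c_iz}$. Then $1+(c_jz)\sum_{i\in W}\theta_i\in G\iff j\notin W$, so $\psi$ shatters $c_1z,\dots,c_nz$, and $n\le n_0$ for a bound $n_0$ depending only on $\psi$. Any finite intersection of groups $N_{cz}$ equals the intersection of a minimal subfamily with the same intersection. If such a subfamily has at least two members, none contains the intersection of the others. So it has at most $\max(n_0,1)$ members, and the index of the intersection is at most $p^{\max(n_0,1)}$. Take a finite intersection of maximal index. Intersecting it with a further $N_{cz}$ does not change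 it, so it equals $N:=\bigcap_{c\in k^\times}N_{cz}$. This is a subgroup of finite index in $(k,+)$ and is stable under $k^\times$, that is, an ideal of finite index in the infinite field $k$. So $N=k$, hence $N_z=k$ and $z\in I$.

If now $z\in R$ and $z^n\in I$, then $z^{2^r}\in I$ for $2^r\ge n$, and descending along squares $z\in I$. So $I$ is a radical ideal of $R$.

**Step 5: $I=\mathrm{Jac}(R)$.** Here we use that $R$ is the full multiplier ring of $I$. By (L3) the ideal $IO_l=I_{\mathfrak M_l}$ of $O_l$ is radical. It is contained in $\mathfrak m_l$, so it is a prime $\mathfrak p_l$ by (L4). By (L1), $I=\bigcap_l\mathfrak p_l$. Let $W_l=(O_l)_{\mathfrak p_l}$; by (L7), $\mathfrak p_lW_l=\mathfrak p_l$. If $r\in\bigcap W_l$, then $rI\subseteq\bigcap\mathfrak p_l=I$, so $r\in R$. Conversely $R\subseteq O_m\subseteq W_m$. Thus $R=\bigcap_mW_m$.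

Fix $l$ and let $S=R\setminus\mathfrak M_l$. By (L2), $O_l=S^{-1}R=\bigcap_mS^{-1}W_m$. The $S^{-1}W_m$ are overrings of $O_l$, so they form a chain by (L5). So the intersection is one of them: $O_l=S^{-1}W_m\supseteq W_m\supseteq O_m$ for some $m$. By incomparability $m=l$, so $W_l=O_l$ and $\mathfrak p_l=\mathfrak m_l$. Hence $I=\bigcap\mathfrak m_l=\mathrm{Jac}(R)$ by (5). The last claim is Lemma 5. $\square$

Since the field $k$ is contained in $R$, we have $k^\times\subseteq R^\times$, and every $v_l$ is trivial on $k$. In the form used below: if $x\ne0$ and $v_l(a/x)>0$ for all $l$, then $a/x\in I$ and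
$$x+a\sim x.\tag{6}$$

## 9. A definable additive subgroup between $\varepsilon^qR$ and $R$

$R$ was built from $k$, and Section 4 shows that it need not be definable. We now imitate the finite set $C$ of Section 3.

**Step 1: characters of $k^\times$.** These measure how $G$ sees residues. For $\emptyset\ne\Lambda\subseteq[q]$ pick $e_\Lambda\in R$ with $e_\Lambda\equiv1\bmod\mathfrak M_l$ for $l\in\Lambda$ and $e_\Lambda\equiv0\bmod\mathfrak M_l$ for $l\notin\Lambda$. For $\kappa\in k^\times$ put
$$\chi_\Lambda(\kappa)=\big(1+(\kappa-1)e_\Lambda\big)G\in A.$$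

**Lemma 9.** (a) $\chi_\Lambda(\kappa)$ is the class of any $y\in R$ with $y\equiv\kappa\bmod\mathfrak M_l$ ($l\in\Lambda$) and $y\equiv1\bmod\mathfrak M_l$ ($l\notin\Lambda$). (b) $\chi_\Lambda:k^\times\to A$ is a non-trivial homomorphism. (c) $\chi_\Lambda(-1)=1$.

**Proof.** (a) The element $h=1+(\kappa-1)e_\Lambda$ has the stated residues. They are non-zero, so $h$ is a unit of $R$. If $y$ has the same residues, $y/h\in1+\mathrm{Jac}(R)\subseteq G$. (b) The product of elements as in (a) for $\kappa$ and $\kappa'$ is one for $\kappa\kappa'$. If $\chi_\Lambda$ were trivial, then $1+\theta e_\Lambda\in G$ for all $\theta\in k\setminus\{-1\}$, so $e_\Lambda\in I=\mathrm{Jac}(R)$, contradicting $e_\Lambda\equiv1\bmod\mathfrak M_l$ for $l\in\Lambda$. (c) $\chi_\Lambda(-1)^2=1$ in a group of order $p$, which settles odd $p$. For $p=2$, $\chi_\Lambda(-1)=\chi_\Lambda(\sqrt{-1})^2=1$, as $\sqrt{-1}\in F\subseteq k$. $\square$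

Part (c) is the only place where the hypothesis on $-1$ is used. Let $\delta_1,\dots,\delta_T\in k^\times$ represent all cosets of the finite-index subgroup $\bigcap_\Lambda\ker\chi_\Lambda$ of $k^\times$.

**Step 2: a small element $\varepsilon$.** We want $\varepsilon\in I$ that is small for each $v_l$, but for $l\ne m$ is a unit in the ring generated by $O_l$ and $O_m$. (For $\mathbb Z_{(2)},\mathbb Z_{(3)}$ that ring is $\mathbb Q$, and there is nothing to ask beyond $\varepsilon\ne0$.)

For $l\ne m$ let $O_lO_m$ be the ring generated by $O_l$ and $O_m$. By (L5) it is a valuation ring, possibly $\mathbb K$. With $S=R\setminus\mathfrak M_l$,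
$$O_lO_m=S^{-1}O_m,\tag{7}$$
since $S^{-1}O_m$ is a ring containing $O_m$ and $S^{-1}R=O_l$, and $S^{-1}\subseteq O_l$. Let $\mathfrak p_{lm}$ be the intersection of its maximal ideal with $R$, a prime of $R$.

**Lemma 10.** There is $0\ne\varepsilon\in I$ which is a unit in $O_lO_m$ for all $l\ne m$. We have $v_l(\varepsilon)>0$ for all $l$.

**Proof.** By (L6), $\mathfrak p_{lm}\subseteq\mathfrak M_l\cap\mathfrak M_m$. If $I=\bigcap\mathfrak M_i\subseteq\mathfrak p_{lm}$, then some $\mathfrak M_i\subseteq\mathfrak p_{lm}\subseteq\mathfrak M_l\cap\mathfrak M_m$, so $\mathfrak M_l=\mathfrak M_i=\mathfrak M_m$, which is impossible. So by prime avoidance there is $\varepsilon\in I$ lying in no $\mathfrak p_{lm}$; it is non-zero if $q\ge2$, and if $q=1$ we take any $0\ne\varepsilon\in I$. An element of $R\setminus\mathfrak p_{lm}$ is a unit of $O_lO_m$. $\square$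

**Step 3: the definable sets.** Put $\gamma_j=\varepsilon^{q+1-j}$ for $1\le j\le q+1$, so that $v_l(\gamma_1)>\dots>v_l(\gamma_{q+1})=0$ for all $l$. Put
$$C=\Big\{\sum_{j,t}s_{jt}\gamma_j\delta_t:\ s_{jt}\in\{0,1\}\Big\}\subseteq R,\qquad V=\{x\in\mathbb K:x+c\sim x+c'\ \ \forall c,c'\in C\},$$
$$E=\{a\in\mathbb K:a+V=V\}.$$
$C$ is finite, so $V$ is definable and $E$ is a definable additive subgroup of $\mathbb K$. Note $0\in C$, and $x+c\ne0$ for $x\in V$, $c\in C$.

**Proposition 11.** $\varepsilon^qR\subseteq E\subseteq R$.

**Proof.**

**Claim 1: if $x\in V$ and $c\in C$, then $v_l(x+c)<v_l(\varepsilon^q)$ for all $l$.** This says that elements of $V$ stay away from $-C$ in every valuation at once. Let $x'=x+c\ne0$ and fix a representation of $c$ by $(s_{jt})$. Changing one coordinate $s_{jt}$ gives another element of $C$. So for suitable signs $\sigma_{jt}=\pm1$ all elements $x'+\sigma_{jt}\gamma_j\delta_t$ are non-zero and lie in the same coset of $G$.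

For each $l$ there is at most one $j$ with $v_l(x')=v_l(\gamma_j)$. There are $q$ values of $l$ and $q+1$ values of $j$, so some $j$ satisfies $v_l(x')\ne v_l(\gamma_j)$ for all $l$. Fix it, and let $\Lambda=\{l:v_l(x')>v_l(\gamma_j)\}$. For $l\in\Lambda$ the summand $\sigma_{jt}\gamma_j\delta_t$ dominates (recall $v_l(\delta_t)=0$); for $l\notin\Lambda$ the summand $x'$ dominates. So the quotient of $x'+\sigma_{jt}\gamma_j\delta_t$ by $x'+\sigma_{jt'}\gamma_j\delta_{t'}$ lies in $\frac{\sigma_{jt}\delta_t}{\sigma_{jt'}\delta_{t'}}(1+\mathfrak m_l)$ for $l\in\Lambda$, and in $1+\mathfrak m_l$ for $l\notin\Lambda$. In particular it lies in $\bigcap O_l=R$.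

If $\Lambda\ne\emptyset$, its class is $\chi_\Lambda(\delta_t/\delta_{t'})$ by Lemma 9(a),(c), and this must be $1$, for all $t,t'$. Then $\chi_\Lambda$ is constant on $\{\delta_1,\dots,\delta_T\}$, hence on $k^\times$, hence trivial, contradicting Lemma 9(b). So $\Lambda=\emptyset$, and $v_l(x')<v_l(\gamma_j)\le v_l(\gamma_1)=v_l(\varepsilon^q)$ for all $l$.

**Claim 2: $\varepsilon^qR\subseteq E$.** Let $a\in\varepsilon^qR$, $x\in V$, $c\in C$. By Claim 1, $v_l(a)\ge v_l(\varepsilon^q)>v_l(x+c)$ for all $l$, so $x+a+c\sim x+c$ by (6). Hence $x+a\in V$. The same holds for $-a$, so $a+V=V$.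

**Claim 3: $E\subseteq R$.** First, if $v_m(x)<0$ for all $m$, then $x\in V$: for $c\in C\subseteq R$ we have $v_m(c/x)>0$ for all $m$, so $x+c\sim x$ by (6).

Suppose $a\in E$ and $v_l(a)<0$ for some $l$. We construct an element of $V$ that $a$ moves out of $V$. For $m\ne l$, $\varepsilon^{-(q+1)}\in O_lO_m=S^{-1}O_m$ with $S=R\setminus\mathfrak M_l$, by Lemma 10 and (7). So there is $s_m\in R\setminus\mathfrak M_l$ with $v_m(s_m)\ge v_m(\varepsilon^{q+1})$. Let $g=\prod_{m\ne l}s_m$ and $y=\varepsilon^q/g$. Then $v_l(y)=v_l(\varepsilon^q)>0$, and $v_m(y)\le-v_m(\varepsilon)<0$ for $m\ne l$. For each $m\ne l$ at most one $\kappa\in k$ has $v_m(\kappa y-a)\ge0$: two such would give $v_m((\kappa-\kappa')y)\ge0$. So for some $\kappa\in k^\times$ the element $x=\kappa y-a$ has $v_m(x)<0$ for all $m\ne l$; also $v_l(x)=v_l(a)<0$. Thus $x\in V$, and $x+a=\kappa y\in V$. But $v_l(\kappa y)=v_l(\varepsilon^q)$ contradicts Claim 1 with $c=0$. $\square$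

## 10. A definable ring $R'\neq\mathbb K$ whose localizations are valuation rings

In the example of Section 3 the multiplier ring of $E$ was already the valuation ring. In general we take multiplier rings of intersections of scaled copies of $E$. For finite non-empty $S\subseteq\mathbb K^\times$ let
$$E_S=\{x\in\mathbb K:xs\in E\ \ \forall s\in S\},\qquad R_S=\{r\in\mathbb K:rE_S\subseteq E_S\},\qquad R'=\bigcup_SR_S .$$
Each $R_S$ is a subring of $\mathbb K$.

**Lemma 12.** (a) There is $N\ge1$ such that there are no $x_0,\dots,x_N\in\mathbb K$ and $s_0,\dots,s_N\in\mathbb K^\times$ with $x_is_j\in E\iff i\ne j$. (b) $R'$ is a definable subring of $\mathbb K$.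

**Proof.** (a) From such elements put $x_W=\sum_{i\in W}x_i$; then $x_Ws_j\in E\iff j\notin W$. If these existed for all $N$, the formula "$sx\in E$" would have IP.

(b) *Definability.* Every $E_S$ equals $E_{S'}$ for some non-empty $S'\subseteq S$ with $|S'|\le N$. Indeed, take $S'$ minimal non-empty with $E_{S'}=E_S$. If $|S'|\ge N+1\ge2$, then for each $s\in S'$ there is $x_s\in E_{S'\setminus\{s\}}\setminus E_{S'}$, so $x_ss'\in E\iff s\ne s'$ for $s,s'\in S'$, contradicting (a). Since $R_S$ depends only on $E_S$,
$$R'=\{r:\exists s_1,\dots,s_N\in\mathbb K^\times\ \ rE_{\{s_1,\dots,s_N\}}\subseteq E_{\{s_1,\dots,s_N\}}\}.$$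
*Ring.* With $SS'=\{ss':s\in S,s'\in S'\}$ we have $R_S\subseteq R_{SS'}$: if $r\in R_S$, $x\in E_{SS'}$ and $s'\in S'$, then $xs'\in E_S$, so $rxs'\in E_S$, that is, $rxs's\in E$ for all $s\in S$. By symmetry $R_{S'}\subseteq R_{SS'}$. So the union is directed. $\square$

**Lemma 13.** $R'\ne\mathbb K$.

**Proof.** We show $\varepsilon^{-1}\notin R'$. Suppose $\varepsilon^{-1}\in R_S$. For each $l$ the vectors $(\kappa_s)\in k^S$ with $v_l(\sum\kappa_ss)>\min_{s\in S}v_l(s)$ form a proper $k$-subspace of $k^S$: $v_l$ is trivial on $k$, and a unit vector at an $s$ of least value is not in it. As $k$ is infinite, finitely many proper subspaces do not cover $k^S$. So there is $\sigma\in\sum_{s\in S}ks$ with $v_l(\sigma)=\min_sv_l(s)$ for all $l$; in particular $\sigma\neq 0$ and $s/\sigma\in\bigcap O_l=R$ for $s\in S$. Let $x=\varepsilon^q/\sigma$. Then $xs\in\varepsilon^qR\subseteq E$ for $s\in S$, so $x\in E_S$. Hence $\varepsilon^{-(q+1)}x\in E_S$, that is, $\varepsilon^{-(q+1)}xs\in E\subseteq R$ for $s\in S$. As $k\subseteq R$, the $k$-combination defining $\sigma$ gives $\varepsilon^{-1}=\varepsilon^{-(q+1)}x\sigma\in R$,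 contradicting $\varepsilon\in\mathfrak M_1$. $\square$

**Lemma 14.** For every maximal ideal $\mathfrak M$ of $R'$, $R'_{\mathfrak M}$ is a valuation ring of $\mathbb K$, and $R'_{\mathfrak M}\ne\mathbb K$.

**Proof.** $R'_{\mathfrak M}\ne\mathbb K$ by (L8) and Lemma 13. For the rest we argue as in Lemma 7. But $E$ is only an additive group, so polynomials over $k$ must be replaced by integral polynomials.

**Step 1: integral polynomials.** Let $\ell=\mathrm{char}(R'/\mathfrak M)$ if this is positive, and $\ell=2$ otherwise. Choose $d\ge1$ and monic $f_0,\dots,f_N\in\mathbb Z[X]$ of degree $d$ whose reductions mod $\ell$ are distinct irreducible polynomials. This is possible: for $d$ prime there are $(\ell^d-\ell)/d$ monic irreducible polynomials of degree $d$ over $\mathbb F_\ell$. Let $P_i=\prod_{j\ne i}f_j$. The $d(N+1)$ polynomials $X^aP_j$ ($0\le a<d$, $0\le j\le N$) have degree less than $d(N+1)$. They are linearly independent mod $\ell$: if $\sum_jA_jP_j=0$ in $\mathbb F_\ell[X]$ with $\deg A_j<d$, then $f_j$ divides $A_jP_j$, so $f_j$ divides $A_j$, so $A_j=0$. Hence their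 integral coefficient matrix has a determinant $\Delta$ prime to $\ell$, and each $\Delta X^b$, $0\le b<d(N+1)$, is a $\mathbb Z$-combination of them (use the adjugate matrix). The image of $\Delta$ is not in $\mathfrak M$: it is non-zero in $R'/\mathfrak M$, because $\ell\nmid\Delta$ in positive characteristic and because $\Delta\ne0$ in characteristic $0$.

**Step 2: the case $f_i(w)=0$.** Let $w\in\mathbb K^\times$; we must show $w\in R'_{\mathfrak M}$ or $w^{-1}\in R'_{\mathfrak M}$. If some $f_i(w)=0$, let $S=\{1,w,\dots,w^{d-1}\}$. For $x\in E_S$ the elements $xw,\dots,xw^{d-1}$ are in $E$, and $xw^d$ is a $\mathbb Z$-combination of $x,\dots,xw^{d-1}$, as $f_i$ is monic. So $wE_S\subseteq E_S$ and $w\in R'$.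

**Step 3: the case that all $f_i(w)\ne0$; choice of $i$.** Let $H_i=\{x:xw^aP_i(w)\in E\text{ for }0\le a<d\}$. For some $i$, $\bigcap_{j\ne i}H_j\subseteq H_i$. Otherwise pick for each $i$ an $x_i\in\bigcap_{j\ne i}H_j\setminus H_i$ and $a_i$ with $x_iq_i\notin E$, where $q_i=w^{a_i}P_i(w)\ne0$. Then $x_jq_i\in E$ for $j\ne i$, contradicting Lemma 12(a). Fix this $i$.

**Step 4: many multipliers.** Let $Y=E_S$ with $S=\{1,w,\dots,w^{dN-1}\}$, let $x\in Y$ and $x'=x/f_i(w)$. For $j\ne i$ write $P_j=f_iQ_j$ with $Q_j\in\mathbb Z[X]$, $\deg Q_j=d(N-1)$. Then $x'w^aP_j(w)=xw^aQ_j(w)\in E$ for $a<d$, since the exponents are at most $(d-1)+d(N-1)=dN-1$. Hence $x'\in\bigcap_{j\ne i}H_j\subseteq H_i$. So $x'w^aP_j(w)\in E$ for all $j$ and all $a<d$, and by Step 1 $\Delta x'w^b\in E$ for $0\le b<d(N+1)$. For $0\le b\le d$ and $0\le a\le dN-1$ we have $a+b<d(N+1)$, so $\Delta w^bf_i(w)^{-1}Y\subseteq Y$. Thus $\Delta w^b/f_i(w)\in R'$, and as $\Delta\notin\mathfrak M$,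
$$\frac{w^b}{f_i(w)}\in R'_{\mathfrak M}\qquad(0\le b\le d).$$

**Step 5: conclusion.** Write $f_i(w)=\sum_{b\le d}c_bw^b$ with $c_b\in\mathbb Z$. Then $1=\sum_bc_b\,w^b/f_i(w)$, so some $w^b/f_i(w)$ is a unit of the local ring $R'_{\mathfrak M}$. Hence $w^{b'}/w^b\in R'_{\mathfrak M}$ for all $0\le b'\le d$. If $b<d$, take $b'=b+1$: $w\in R'_{\mathfrak M}$. If $b=d$, take $b'=d-1$: $w^{-1}\in R'_{\mathfrak M}$. $\square$

**Lemma 15.** $R'$ has finitely many maximal ideals.

**Proof.** Given distinct maximal ideals $\mathfrak M_1',\dots,\mathfrak M_n'$, choose inductively $b_i\in\mathfrak M_i'$ with $b_i\equiv1$ modulo $b_1\cdots b_{i-1}R'$ and modulo $\mathfrak M_j'$ for all $j>i$. This is possible: $\mathfrak M_i'$ is comaximal with $b_1\cdots b_{i-1}R'$, as $b_h\equiv1\bmod\mathfrak M_i'$ for $h<i$, and with each $\mathfrak M_j'$ ($j>i$). So it is comaximal with the product of these ideals; write $1$ as an element of $\mathfrak M_i'$, which we take as $b_i$, plus an element of the product. The $b_i$ are pairwise comaximal. Let $x_W=\prod_{i\in W}b_i$. If $i\in W$, then $x_WR'+b_iR'=b_iR'\subseteq\mathfrak M_i'$.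 If $i\notin W$, then $x_WR'+b_iR'=R'$. So $1\notin x_WR'+b_iR'\iff i\in W$. Since $R'$ is definable, this is a formula shattering $b_1,\dots,b_n$, and $n$ is bounded. $\square$

## 11. Isolating one maximal ideal and descending to $F$

We can now finish the proof of Theorem A. Let $\mathfrak M_1',\dots,\mathfrak M_n'$ ($n\ge1$) be all the maximal ideals of $R'$. Choose $e\in R'$ with $e\equiv1\bmod\mathfrak M_1'$ and $e\in\mathfrak M_i'$ for $i\ge2$.

**Step 1: a definable valuation ring of $\mathbb K$.** The set
$$\mathrm{Jac}(R')=\{x\in R':\forall y\in R'\ \exists z\in R'\ \ (1+xy)z=1\}$$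
is definable. So is $\mathfrak M_1'=\{s\in R':se\in\mathrm{Jac}(R')\}$: for $i\ge2$ we always have $se\in\mathfrak M_i'$, and $se\in\mathfrak M_1'\iff s\in\mathfrak M_1'$. Hence so is $R'_{\mathfrak M_1'}=\{x:\exists s\in R'\setminus\mathfrak M_1'\ \ sx\in R'\}$. By Lemma 14 it is a non-trivial valuation ring of $\mathbb K$. It is defined by some $\varphi(x,\underline b)$ with $\underline b$ from $\mathbb K$.

**Step 2: transfer.** "There is $\underline y$ such that $\varphi(x,\underline y)$ defines a non-trivial valuation ring" is a first-order sentence true in $\mathbb K$. As $F\prec\mathbb K$, it holds in $F$. This proves Theorem A, hence Theorem B, hence the conjecture. $\blacksquare$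

## 12. Fields with finite power indices and no definable valuation

**Proof of Theorem C.** If $K$ is algebraically closed or real closed, Proposition 1 shows that there is no non-trivial definable valuation. Conversely, assume that $K$ has no non-trivial definable valuation; we show that $K$ is algebraically closed or real closed. Let $K'=K(\sqrt{-1})$.

**Step 1: all indices over $K'$ are $1$.** If $(L^\times:(L^\times)^p)>1$ for some finite $L/K'$ and some prime $p$, the index is finite by hypothesis and $\sqrt{-1}\in L$, so Theorem B gives a non-trivial definable valuation on $K$, a contradiction. In particular, if $\mathrm{char}\,K>0$, every element of $K'$ is a $(\mathrm{char}\,K)$-th power; so $K'$ is perfect.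

**Step 2: a cyclic extension of prime degree.** Suppose $K'$ is not algebraically closed. As it is perfect, it has a proper finite Galois extension $M$. Let $L$ be the fixed field of a subgroup of prime order $r$ of $\mathrm{Gal}(M/K')$. Then $M/L$ is cyclic of degree $r$. We exclude both kinds of $r$.

If $r=\mathrm{char}\,K$, then $M/L$ is an Artin–Schreier extension. The field $L$ is infinite, and it is dependent because it is definable in $K$ on some $K^n$ (Section 2). This contradicts the theorem of Kaplan–Scanlon–Wagner (*Artin–Schreier extensions in NIP and simple fields*, Israel J. Math. 185 (2011)) that infinite NIP fields of positive characteristic have no proper Artin–Schreier extensions.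

If $r\ne\mathrm{char}\,K$, let $\zeta_r$ be a primitive $r$-th root of unity. Since $[L(\zeta_r):L]$ divides $r-1$, it is prime to $r$, so $M(\zeta_r)/L(\zeta_r)$ is cyclic of degree $r$, hence a Kummer extension. So $L(\zeta_r)$ contains an element that is not an $r$-th power, and $(L(\zeta_r)^\times:(L(\zeta_r)^\times)^r)>1$. As $L(\zeta_r)/K'$ is finite, this contradicts Step 1.

**Step 3: conclusion.** So $K'=K(\sqrt{-1})$ is algebraically closed, and by the Artin–Schreier theorem $K$ is algebraically closed or real closed. $\blacksquare$
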